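\title{Frobenius eigenvectors in convergent group rings of pro-$\ell$ fundamental groups}

\begin{abstract}
Let $X$ be a geometrically connected variety over a finite field $k$ with a rational point, let $\ell$ be a prime different from the characteristic of $k$, and let $\pi$ be the pro-$\ell$ completion of the geometric \'etale fundamental group of $X$. The convergent group ring of radius $\ell^{-r}$ consists of the elements of the completed group algebra $\overline{\mathbb{Q}}_\ell[[\pi]]$ whose denominators grow more slowly than $rn$ along the augmentation filtration. We prove that for every sufficiently large $r$ it contains Frobenius eigenvectors whose span is dense. This was conjectured under a torsion-freeness condition on the graded group algebra, and the condition turns out not to be needed. For a free pro-$\ell$ group the problem is a non-commutative $\ell$-adic linearization problem with small divisors, which a Newton iteration solves once Frobenius is known to be semisimple with algebraic eigenvalues. The general case reduces to affine, possibly singular, curves, for which we prove semisimplicity.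 Under the torsion-freeness condition the span is dense for a finer topology as well, and for $\mathbb{G}_m$ this finer density holds exactly when $r>\frac{1}{\ell-1}$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $k$ be a finite field of characteristic $p$ with $q$ elements, let $X$ be a geometrically connected variety over $k$, and let $x\in X(k)$, viewed also as a geometric point with values in a fixed algebraic closure $\bar k$. Fix a prime $\ell\neq p$ and let $\pi=\pi_X$ be the pro-$\ell$ completion of $\pi_1^{\mathrm{\acute et}}(X_{\bar k},x)$. The point $x$ gives a section $\operatorname{Gal}(\bar k/k)\to\pi_1^{\mathrm{\acute et}}(X,x)$, through which $\operatorname{Gal}(\bar k/k)$ acts on $\pi$ by conjugation. We write $F$ for the action of the geometric $q$-Frobenius. An eigenvector of $F$ is the same as an eigenvector of $F^{-1}$, so the choice between the geometric and the arithmetic Frobenius does not matter below.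

To apply linear algebra to $F$ one passes to the completed group algebra $\mathbb{Z}_\ell[[\pi]]=\varprojlim_U\mathbb{Z}_\ell[\pi/U]$, where $U$ runs over the open normal subgroups, and to its augmentation ideal $\mathcal{I}$. Only the quotients $\mathbb{Z}_\ell[[\pi]]/\mathcal{I}^n$ will matter; they are finitely generated $\mathbb{Z}_\ell$-modules (Section~\ref{sec:prelim}). To allow eigenvalues outside $\mathbb{Q}_\ell$ we extend scalars and put
\[
A_n=(\mathbb{Z}_\ell[[\pi]]/\mathcal{I}^n)\otimes_{\mathbb{Z}_\ell}\overline{\mathbb{Q}}_\ell,\qquad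
\overline{\mathbb{Q}}_\ell[[\pi]]=\varprojlim_n A_n ,
\]
with the inverse limit topology and projections $\mathrm{pr}_n$. We call $A_n$ the \emph{$n$-th level}. An element of $\overline{\mathbb{Q}}_\ell[[\pi]]$ may have denominators that grow arbitrarily fast with $n$. To measure them, let $v$ be the valuation on $\overline{\mathbb{Q}}_\ell$ with $v(\ell)=1$, let $L_n\subset A_n$ be the $\overline{\mathbb{Z}}_\ell$-span of the image of $\mathbb{Z}_\ell[[\pi]]/\mathcal{I}^n$, and let $v_n$ be the valuation on $A_n$ defined by this lattice: if $b_1,\dots,b_N$ is a $\mathbb{Z}_\ell$-basis of that image, then $v_n(\sum a_ib_i)=\min_i v(a_i)$. For $y\in\overline{\mathbb{Q}}_\ell[[\pi]]$ we abbreviate $v_n(\mathrm{pr}_n(y))$ to $v_n(y)$. For $r>0$ the \emph{convergent group ring} is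
\[
R^r=R^r_X=\overline{\mathbb{Q}}_\ell[[\pi]]^{\le\ell^{-r}}=\{\,y\in\overline{\mathbb{Q}}_\ell[[\pi]] : v_n(y)+rn\to\infty \text{ as } n\to\infty\,\}.
\]
It is an $F$-stable subspace, because $F$ preserves each lattice $L_n$, and it grows with $r$.

The name is explained by the case of a free pro-$\ell$ group on $g_1,\dots,g_d$. Then $\overline{\mathbb{Q}}_\ell[[\pi]]$ is the ring of non-commutative power series $\sum_w a_wt^w$ in $t_i=g_i-1$, and $R^r$ is the subring defined by $v(a_w)+r|w|\to\infty$: the series that converge on the closed polydisc of radius $\ell^{-r}$ (Lemma~\ref{lem:basis}). A general formal series acts only in representations of $\pi$ on which a power of $\mathcal{I}$ vanishes. An element of $R^r$ acts in every continuous representation $\rho$ for which the matrices $\rho(g_i)-1$ have entries of valuation at least $r$, because then $\sum_w a_w\rho(t^w)$ converges over $\mathbb{C}_\ell$. So an eigenvector that lies in $R^r$ carries more information than a formal one.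

Say that $X$ satisfies \emph{condition $(\star)$} for $\ell$ if $\mathcal{I}^n/\mathcal{I}^{n+1}$ is torsion free for all $n$.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 6]{OWR}). \emph{Let $X/k$ be a geometrically connected variety, $x\in X(k)$, and let $\ell\ne p$ be a prime for which $(\star)$ holds. Then there are $r>0$ and a set of elements $\gamma\in R^r_X$ with $F(\gamma)=\lambda_\gamma\gamma$, $\lambda_\gamma\in\overline{\mathbb{Q}}_\ell$, whose $\overline{\mathbb{Q}}_\ell$-linear span is dense in $R^r_X$ for the topology induced by the inverse limit topology.}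
\medskip

The conclusion is known, with an explicit $r$, if $X$ is smooth, admits a simple normal crossings compactification and satisfies $(\star)$, and if moreover (1) $\pi$ is nilpotent, or (2) $H^1(X_{\bar k},\mathbb{Q}_\ell)$ is pure of weight $2$, or (3) $\dim H^1(X_{\bar k},\mathbb{Q}_\ell)=2$ and $\ell$ is sufficiently large.

The conjecture asks for two things. The first is qualitative: $F$ should be diagonalizable on every level. If it is, the $\lambda$-eigenspace of $A_{n+1}$ surjects onto that of $A_n$, so every eigenvector of a level lifts to a formal eigenvector in $\overline{\mathbb{Q}}_\ell[[\pi]]$. The second is quantitative: the lifts can be chosen with linearly growing denominators. Lifting an eigenvector from one level to the next means dividing by a difference $\lambda_i-\lambda_{w_1}\cdots\lambda_{w_n}$ between an eigenvalue of $F$ on $\mathcal{I}/\mathcal{I}^2$ and a product of such eigenvalues, and these differences can be highly divisible by $\ell$. For algebraic $\lambda_i$ each single difference has valuation $O(\log n)$, which makes a positive answer plausible. But one divides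 at every level, and $\sum_{m\le n}\log m$ is not $O(n)$.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $X/k$ be any geometrically connected variety, $x\in X(k)$, and $\ell\ne p$. There is $r_0\ge0$ such that for every $r>r_0$ the space $R^r_X$ contains a set of $F$-eigenvectors whose span surjects onto $A_n$ for all $n$. In particular the span is dense for the inverse limit topology.
\end{theorem}

Thus the conjecture is true, condition $(\star)$ is not needed, and every sufficiently large $r$ works.

The inverse limit topology does not depend on $r$. The natural gauge on $R^r$ itself is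
\[
w_r(y)=\inf_{n\ge1}\bigl(v_n(y)+rn\bigr),
\]
and the \emph{$w_r$-topology} has the sets $\{y: w_r(y-y_0)\ge M\}$ as basic neighborhoods of $y_0$. Since $v_n(y)\ge w_r(y)-rn$, it is finer than the inverse limit of the $\ell$-adic topologies on the levels. The next result is a supplement that the conjecture does not require.

\begin{theorem}\label{thm:fine}
\begin{enumerate}
\item[(a)] In Theorem~\ref{thm:main}, assume moreover $(\star)$. Then for every $r>r_0$ the span of the eigenvectors constructed in the proof of Theorem~\ref{thm:main} is dense in $R^r_X$ for the $w_r$-topology.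
\item[(b)] Let $X=\mathbb{G}_m$ over any finite field $k$ and $x=1$. The span of all eigenvectors in $R^r_X$ is dense for the inverse limit topology for every $r>0$. It is dense for the $w_r$-topology if and only if $r>\frac1{\ell-1}$.
\end{enumerate}
\end{theorem}

The analytic core of the proof is a statement about free pro-$\ell$ groups in which geometry plays no role; the levels $A_n$ and the spaces $R^r$ are defined for such a group by the same formulas. For a word $w=w_1\cdots w_n$ in the alphabet $\{1,\dots,d\}$ put $|w|=n$ and $\lambda^w=\lambda_{w_1}\cdots\lambda_{w_n}$.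

\begin{theorem}\label{thm:free}
Let $\pi$ be a free pro-$\ell$ group of finite rank $d\ge1$, let $F$ be a continuous automorphism of $\pi$, and let $\lambda_1,\dots,\lambda_d$ be its eigenvalues on $\mathcal{I}/\mathcal{I}^2\otimes\overline{\mathbb{Q}}_\ell$. For $j\ge0$ put
\[
\delta_j=\max\bigl(\{0\}\cup\{v(\lambda^w-\lambda_i): 2\le|w|\le2^{j+1},\ 1\le i\le d,\ \lambda^w\neq\lambda_i\}\bigr).
\]
Assume that
\begin{enumerate}
\item[(i)] $F$ is diagonalizable on $A_n$ for all $n$, and
\item[(ii)] $\sum_j2^{-j}\delta_j<\infty$.
\end{enumerate}
Then there is $s\ge0$ such that for all $r>s$ the ring $R^r$ contains $F$-eigenvectors whose span surjects onto every level. Condition (ii) holds if all $\lambda_i$ are algebraic over $\mathbb{Q}$. Condition (i) is necessary for the conclusion.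
\end{theorem}

This is a non-commutative $\ell$-adic linearization problem of Siegel--Brjuno type. Section~\ref{sec:examples} shows its mechanism in one variable, and Section~\ref{sec:newton} proves it by a Newton iteration, with Yu's $p$-adic form of Baker's theorem supplying (ii). Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to affine curves, whose groups $\pi$ are free; since $X$ is arbitrary, these curves may be singular and reducible. Section~\ref{sec:semisimple} verifies the hypotheses of Theorem~\ref{thm:free} for such curves, and Section~\ref{sec:fine} proves Theorem~\ref{thm:fine}.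

\section{Pro-$\ell$ groups and their group algebras}\label{sec:prelim}

A \emph{variety} is a separated scheme of finite type over a field. By the topological invariance of the \'etale site, $X$ and its reduced subscheme have the same finite \'etale covers, so we take all varieties reduced; as $k$ is perfect, they stay reduced over $\bar k$. Homomorphisms of profinite groups are continuous. For $X$ geometrically connected there is the exact sequence
\begin{equation}\label{eq:homotopy}
1\to\pi_1^{\mathrm{\acute et}}(X_{\bar k},x)\to\pi_1^{\mathrm{\acute et}}(X,x)\to\operatorname{Gal}(\bar k/k)\to1 .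
\end{equation}
The kernel of $\pi_1^{\mathrm{\acute et}}(X_{\bar k},x)\to\pi_X$ is stable under all automorphisms, which is why conjugation by $\pi_1^{\mathrm{\acute et}}(X,x)$ acts on $\pi_X$. The group $H^1(X_{\bar k},\mathbb{F}_\ell)=\operatorname{Hom}(\pi_X,\mathbb{F}_\ell)$ classifies $\mathbb{Z}/\ell$-torsors on $X_{\bar k}$. Since $\mathbb{Z}/\ell$ is simple, the torsor of a nonzero class is connected, while the trivial torsor is a disjoint union of $\ell$ copies of the base.

\begin{lemma}\label{lem:frattini}
Let $f:\pi'\to\pi$ be a homomorphism of pro-$\ell$ groups such that $\operatorname{Hom}(\pi,\mathbb{F}_\ell)\to\operatorname{Hom}(\pi',\mathbb{F}_\ell)$ is injective. Then $f$ is surjective. In particular $\operatorname{Hom}(\pi,\mathbb{F}_\ell)\ne0$ if $\pi\neq1$, and $\pi$ is topologically generated by $d$ elements if $\dim\operatorname{Hom}(\pi,\mathbb{F}_\ell)=d<\infty$.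
\end{lemma}

\begin{proof}
The image of $f$ is closed, hence an intersection of open subgroups. If it were proper, it would lie in a maximal proper open subgroup, which in a pro-$\ell$ group is normal of index $\ell$; this gives a nonzero homomorphism $\pi\to\mathbb{F}_\ell$ that vanishes on the image. For the second claim take $\pi'=1$. For the third, the evaluation map from $\pi$ to the dual of $\operatorname{Hom}(\pi,\mathbb{F}_\ell)$ is onto; lift a basis and let $\pi'$ be the closed subgroup generated by the lifts.
\end{proof}

The group $H^1(X_{\bar k},\mathbb{F}_\ell)$ is finite \cite[Th.\ finitude]{SGA}, so $\pi_X$ is topologically finitely generated. From now on $\pi$ is a pro-$\ell$ group with topological generators $g_1,\dots,g_d$.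

Let $\mathbb{Z}_\ell\langle\langle t_1,\dots,t_d\rangle\rangle$ be the ring of formal series $\sum_wa_wt^w$ in non-commuting variables, where $t^w=t_{w_1}\cdots t_{w_n}$. The theorem of Magnus and Lazard says that, if $\pi$ is free on the $g_i$, then $t_i\mapsto g_i-1$ defines an isomorphism of this ring with $\mathbb{Z}_\ell[[\pi]]$. For general $\pi$, writing it as a quotient of a free group gives a surjection $\mathbb{Z}_\ell\langle\langle t\rangle\rangle\to\mathbb{Z}_\ell[[\pi]]$ that takes the constant term to the augmentation. Hence $\mathcal{I}^n$ is the image of the series of order $\ge n$, and: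
\begin{itemize}
\item $\mathbb{Z}_\ell[[\pi]]/\mathcal{I}^n$ is spanned over $\mathbb{Z}_\ell$ by the $t^w$ with $|w|<n$, and $\mathcal{I}^m/\mathcal{I}^{m+1}$ by those with $|w|=m$;
\item $A_n$ is the $\overline{\mathbb{Q}}_\ell$-span of the image of $\pi$, since each $t^w$ is an integral combination of group elements.
\end{itemize}
Let $\varepsilon:A_n\to\overline{\mathbb{Q}}_\ell$ be the augmentation and $J=\ker\varepsilon$. Then $J^n=0$ and $J^m/J^{m+1}=\mathcal{I}^m/\mathcal{I}^{m+1}\otimes\overline{\mathbb{Q}}_\ell$ for $m<n$. We put $H_1(\pi)=\mathcal{I}/\mathcal{I}^2\otimes\overline{\mathbb{Q}}_\ell$, and write $H_1(X)$ for $H_1(\pi_X)$. Multiplication makes $\mathcal{I}^m/\mathcal{I}^{m+1}\otimes\overline{\mathbb{Q}}_\ell$ a quotient of $H_1(\pi)^{\otimes m}$, with equality if $\pi$ is free.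

\begin{lemma}\label{lem:hom}
Let $M$ be a finitely generated $\mathbb{Z}_\ell$-module. The rule $\chi(\gamma)=\bar\chi(\gamma-1)$ defines a bijection between $\mathbb{Z}_\ell$-linear maps $\bar\chi:\mathcal{I}/\mathcal{I}^2\to M$ and homomorphisms $\chi:\pi\to M$. Thus $\mathcal{I}/\mathcal{I}^2=\pi^{\mathrm{ab}}$, and $\gamma^a-1\equiv a(\gamma-1)\bmod\mathcal{I}^2$ for $a\in\mathbb{Z}_\ell$.
\end{lemma}

\begin{proof}
The identity $\gamma\gamma'-1=(\gamma-1)+(\gamma'-1)+(\gamma-1)(\gamma'-1)$ shows that $\gamma\mapsto\gamma-1$ is a homomorphism $\pi\to\mathcal{I}/\mathcal{I}^2$, and the $g_i-1$ span the target; so $\bar\chi\mapsto\chi$ is well defined and injective. Conversely, $\chi$ extends to a continuous linear map $\mathbb{Z}_\ell[[\pi]]\to M$. It sends $\gamma-1$ to $\chi(\gamma)$ and $\gamma''(\gamma-1)(\gamma'-1)$ to $\chi(\gamma''\gamma\gamma')-\chi(\gamma''\gamma)-\chi(\gamma''\gamma')+\chi(\gamma'')=0$, and such elements span a dense submodule of $\mathcal{I}^2$.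
\end{proof}

The next lemma is our tool for proving semisimplicity: it suffices to lift a spanning set of $H_1(\pi)$ to eigenvectors.

\begin{lemma}\label{lem:generate}
Let $F$ be an automorphism of $\pi$ and $n\ge2$. Let $y_1,\dots,y_N\in J\subset A_n$ satisfy $F(y_i)=\mu_iy_i$, and suppose that their classes span $J/J^2=H_1(\pi)$. Then $F$ is diagonalizable on $A_n$, and its eigenvalues on $H_1(\pi)$ are among the $\mu_i$.
\end{lemma}

\begin{proof}
The monomials of length $m$ in the $y_i$ span $J^m/J^{m+1}$, and $J^n=0$, so the monomials span $A_n$. As $F$ is an algebra automorphism, each monomial is an eigenvector or zero.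
\end{proof}

To compute $v_n$ and $w_r$ one needs a basis adapted to the filtration.

\begin{lemma}\label{lem:basis}
Let $\mathcal{B}$ be a family of elements $b\in\mathbb{Z}_\ell[[\pi]]$ with degrees $\deg b\ge0$, such that $b\in\mathcal{I}^{\deg b}$ and, for each $n$, the $b$ with $\deg b<n$ form a $\mathbb{Z}_\ell$-basis of $\mathbb{Z}_\ell[[\pi]]/\mathcal{I}^n$. Then every $y\in\overline{\mathbb{Q}}_\ell[[\pi]]$ is uniquely $\sum_ba_bb$, and
\begin{gather}
y\in R^r\iff v(a_b)+r\deg b\to\infty\ \text{ as }\deg b\to\infty,\label{eq:criterion}\\
w_r(y)=\inf_b\bigl(v(a_b)+r(\deg b+1)\bigr).\label{eq:wr}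
\end{gather}
If $\pi$ is free, this applies to the words $t^w$ with $\deg t^w=|w|$. In that case $R^r$ is a ring, and $w_r(yz)-r\ge(w_r(y)-r)+(w_r(z)-r)$ for $y,z\in R^r$.
\end{lemma}

\begin{proof}
The coordinates of the $\mathrm{pr}_n(y)$ are compatible, because the $b$ of degree $\ge n$ vanish in $A_n$, and $v_n(y)=\min_{\deg b<n}v(a_b)$. Formula \eqref{eq:wr} follows on taking, for each $b$, the smallest $n$ in which $a_b$ occurs. If $y\in R^r$ and $\deg b=n-1$, then $v(a_b)+r\deg b\ge v_n(y)+rn-r\to\infty$. Conversely, assume the right side of \eqref{eq:criterion}. Given $M$, choose $N$ with $v(a_b)+r\deg b\ge M$ for $\deg b\ge N$. In $\min_{\deg b<n}(v(a_b)+rn)$ the terms with $\deg b\ge N$ are $\ge M$, and the finitely many others tend to $\infty$ with $n$.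

In the free case let $y=\sum a_ut^u$ and $z=\sum c_ut^u$. The coefficient of $t^w$ in $yz$ is $\sum_{w=uu'}a_uc_{u'}$, and $v(a_uc_{u'})+r|w|=(v(a_u)+r|u|)+(v(c_{u'})+r|u'|)$. This gives the inequality. It also gives $yz\in R^r$, since both brackets are bounded below and one of $u,u'$ has length $\ge|w|/2$.
\end{proof}

\begin{lemma}\label{lem:dense}
A subspace $U\subset R^r$ with $\mathrm{pr}_n(U)=A_n$ for all $n$ is dense in $R^r$ for the inverse limit topology, whether the levels carry the discrete or the $\ell$-adic topology.
\end{lemma}

\begin{proof}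
The preimages of open subsets of single levels form a basis of open sets, and for $y\in R^r$ and any $n$ there is $u\in U$ with $\mathrm{pr}_n(u)=\mathrm{pr}_n(y)$.
\end{proof}

\begin{lemma}\label{lem:push}
Let $f:\pi'\to\pi$ be a surjection of finitely generated pro-$\ell$ groups that commutes with given automorphisms $F$. Then $f$ induces an $F$-equivariant map $R^r(\pi')\to R^r(\pi)$ that does not decrease $w_r$. If a set of eigenvectors in $R^r(\pi')$ has a span that surjects onto every level, so does the set of its nonzero images.
\end{lemma}

\begin{proof}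
The maps on levels are surjective, $F$-equivariant and compatible with the projections. They send lattices into lattices, so they do not decrease $v_n$.
\end{proof}

\section{Small divisors in the smallest cases}\label{sec:examples}

\subsection{The multiplicative group}\label{sub:Gm}

Let $X=\mathbb{G}_m$ and $x=1$. The connected covers of $X_{\bar k}$ that are Galois with an $\ell$-group are the Kummer covers $z\mapsto z^{\ell^N}$. So $\pi=\varprojlim\mu_{\ell^N}(\bar k)=\mathbb{Z}_\ell(1)$, and $F(\gamma)=\gamma^{1/q}$, which makes sense since $q$ is an $\ell$-adic unit. With a generator $\gamma=1+t$ we have $\mathbb{Z}_\ell[[\pi]]=\mathbb{Z}_\ell[[t]]$ and $F(1+t)=(1+t)^{1/q}$. Put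
\[
\Lambda=\log(1+t)=\sum_{n\ge1}\frac{(-1)^{n-1}}{n}\,t^n .
\]
Then $F(\Lambda)=\log\bigl((1+t)^{1/q}\bigr)=q^{-1}\Lambda$, hence $F(\Lambda^j)=q^{-j}\Lambda^j$. Every element of $\overline{\mathbb{Q}}_\ell[[t]]$ is uniquely a series $\sum c_j\Lambda^j$, which $F$ sends to $\sum c_jq^{-j}\Lambda^j$. The numbers $q^{-j}$ are distinct, so the eigenvectors of $F$ are exactly the nonzero multiples of the $\Lambda^j$, $j\ge0$. Since $v(1/n)\ge-\log_\ell n$, criterion \eqref{eq:criterion} gives $\Lambda\in R^r$ for every $r>0$, and then $\Lambda^j\in R^r$ because $R^r$ is a ring. The $\Lambda^j$ with $j<n$ form a basis of $A_n$. By Lemma~\ref{lem:dense} this proves the first statement of Theorem~\ref{thm:fine}(b).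

So denominators cannot be avoided, and here they are small thanks to a closed formula. In general there is none.

\subsection{Why solving degree by degree is not enough}\label{sub:naive}

Suppose that $F$ is a substitution in non-commuting variables $T_1,\dots,T_d$ with integral coefficients and $F(T_i)=\lambda_iT_i+(\text{order}\ge2)$. Write $[y]_w$ for the coefficient of $T^w$ in $y$. The series $T_i+\sum_{|w|\ge2}c_wT^w$ is an eigenvector with eigenvalue $\lambda_i$ if and only if
\[
(\lambda_i-\lambda^w)\,c_w=\sum_{|u|<|w|}c_u\,[F(T^u)]_w\qquad(|w|\ge2),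
\]
where $c_i=1$ and $c_u=0$ for the other $u$ of length $\le1$. Ignoring the words with $\lambda^w=\lambda_i$, this recursion gives $v(c_w)\ge-\sum_{m=2}^{|w|}D_m$, where $D_m$ is the largest finite value of $v(\lambda_i-\lambda^{w'})$ with $|w'|=m$. Take $d=2$, $\lambda_1=1$, $\lambda_2=q^{-1}$ and $i=1$; both values are on the list of possible eigenvalues for singular curves found in Section~\ref{sec:semisimple}. A word of length $m$ with $j$ letters equal to $2$ has $v(\lambda_1-\lambda^w)=v(q^j-1)$, which is $\ge a+1$ for $j=(\ell-1)\ell^a$ by Euler's theorem. Hence $D_m>\log_\ell\frac{m}{\ell-1}$ for $m\ge\ell-1$, and the bound $\sum_{m\le n}D_m$ grows at least like $n\log_\ell n$. It is too weak to give membership in any $R^r$.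

\subsection{Two Newton steps by hand}\label{sub:model}

The recursion hides cancellations, which are already visible for the substitution $F(T)=\lambda T+T^2$ in one variable, with $\lambda$ a unit and not a root of unity. Modulo $T^5$,
\[
F(T^2)=\lambda^2T^2+2\lambda T^3+T^4,\qquad F(T^3)=\lambda^3T^3+3\lambda^2T^4,\qquad F(T^4)=\lambda^4T^4 .
\]
With $a=1/(\lambda-\lambda^2)$ the recursion gives
\[
c_2=a,\qquad c_3=\frac{2\lambda a}{\lambda-\lambda^3},\qquad c_4=\frac{a}{\lambda-\lambda^4}+\frac{6\lambda^3a}{(\lambda-\lambda^3)(\lambda-\lambda^4)} ,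
\]
so $c_4$ seems to pay for the divisors of degrees $2$, $3$ and $4$ together.

Now remove the quadratic term first. Let $Q_0$ be the substitution $T\mapsto T+aT^2$, and let $F_1=Q_0^{-1}FQ_0$. Modulo $T^5$ we have $FQ_0(T)=\lambda T+(1+a\lambda^2)T^2+2\lambda aT^3+aT^4$, where $1+a\lambda^2=\lambda a$. So $F_1(T)=\lambda T+f_3T^3+f_4T^4$, and comparing with $Q_0F_1(T)=\lambda T+\lambda aT^2+f_3T^3+(3af_3+f_4)T^4$ gives
\[
f_3=2\lambda a,\qquad f_4=a-6\lambda a^2 .
\]
The gain is that $F_1(T^3)=\lambda^3T^3$ and $F_1(T^4)=\lambda^4T^4$ modulo $T^5$: degrees $3$ and $4$ no longer interact. Therefore $T+h_3T^3+h_4T^4$, with $h_n=f_n/(\lambda-\lambda^n)$, is an eigenvector of $F_1$ modulo $T^5$, found with a single division in each degree. Applying $Q_0$ gives the eigenvector of $F$, with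
\[
c_4=h_4+3ah_3=\frac{a-6\lambda a^2}{\lambda-\lambda^4}+\frac{6\lambda a^2}{\lambda-\lambda^3}.
\]
The product $(\lambda-\lambda^3)(\lambda-\lambda^4)$ has disappeared. The two formulas for $c_4$ agree because
\[
\frac{\lambda^2}{(\lambda-\lambda^3)(\lambda-\lambda^4)}=\frac1{\lambda-\lambda^2}\Bigl(\frac1{\lambda-\lambda^3}-\frac1{\lambda-\lambda^4}\Bigr),
\]
which trades two divisors of high degree for one of high and one of low degree. The proof of Theorem~\ref{thm:free} repeats this step. Once $F$ is linear up to degree $m$, all degrees in $(m,2m]$ decouple and are removed by one division each. For $m=2^j$ the division costs at most $\delta_j$ in valuation. Spread over at least $m$ degrees, it raises the rate of growth of the denominators by $\delta_j/2^j$, and condition (ii) says that these increments have a finite sum.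

\section{Linearization for free pro-$\ell$ groups}\label{sec:newton}

We prove Theorem~\ref{thm:free}. Condition (i) is necessary, since the images of the eigenvectors in $A_n$ are eigenvectors or zero and span $A_n$.

\begin{remark}
Diagonalizability on $H_1(\pi)$ alone does not imply (i). Let $\pi$ be free on $g_1,g_2$ and let $F$ be conjugation by $g_1$. It acts trivially on each $\mathcal{I}^m/\mathcal{I}^{m+1}$, so it is unipotent on $A_3$, and it is not the identity there since $F(t_2)\equiv t_2+t_1t_2-t_2t_1\bmod\mathcal{I}^3$.
\end{remark}

\subsection{Coordinates}\label{sub:coordinates}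

Assume (i) and (ii). Let $t_i=g_i-1$ for free generators $g_i$. Since $F$ acts invertibly on the lattice $\mathcal{I}/\mathcal{I}^2$, the $\lambda_i$ are $\ell$-adic units. Let $K\subset\overline{\mathbb{Q}}_\ell$ be a finite extension of $\mathbb{Q}_\ell$ that contains them. By (i) for $n=2$ there is a basis of eigenvectors of $\mathcal{I}/\mathcal{I}^2\otimes K$; clearing denominators, we find $P\in GL_d(K)$ with entries in $\mathcal{O}_K$ such that $T_i=\sum_{i'}P_{ii'}t_{i'}$ satisfies $F(T_i)\equiv\lambda_iT_i$ modulo order $2$. Let $e\ge0$ be such that the entries of $P^{-1}$ have valuation $\ge-e$. Put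
\[
\mathcal{A}=\varprojlim_n(\mathbb{Z}_\ell[[\pi]]/\mathcal{I}^n)\otimes K=K\langle\langle t_1,\dots,t_d\rangle\rangle=K\langle\langle T_1,\dots,T_d\rangle\rangle,
\]
and let $(T)^n$ be the ideal of series of order $\ge n$; the order is the same in $t$ and in $T$. An \emph{endomorphism} of $\mathcal{A}$ means a $K$-algebra endomorphism that preserves $(T)$ and is continuous for the $(T)$-adic topology; it is the substitution $\sum c_uT^u\mapsto\sum c_u\Phi(T^u)$ determined by the series $\Phi(T_i)\in(T)$. The map $F$ is one. The series $F(T_i)=\sum_{i'}P_{ii'}F(t_{i'})$ has integral $t$-coefficients, and $t^u$ is homogeneous of degree $|u|$ in $T$ with coefficients of valuation $\ge-e|u|$. As $|w|\le2(|w|-1)$ for $|w|\ge2$,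
\begin{equation}\label{eq:Fbound}
F(T_i)=\lambda_iT_i+\sum_{|w|\ge2}[F(T_i)]_wT^w,\qquad v([F(T_i)]_w)\ge-e|w|\ge-2e(|w|-1).
\end{equation}
In the other direction nothing is lost: $T^w$ is homogeneous of degree $|w|$ in $t$ with integral coefficients. Hence
\begin{equation}\label{eq:Ttot}
\text{a lower bound for $v([y]_w)$, $|w|=n$, also holds for the $t$-coefficients of $y$ in degree $n$.}
\end{equation}

\subsection{The groups $G_s$}

The iteration composes and inverts substitutions infinitely often, so we need a measure of denominators that these operations do not worsen. For $s\ge0$ let $G_s$ be the set of endomorphisms $\Phi$ of $\mathcal{A}$ with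
\[
\Phi(T_i)=a_iT_i+\sum_{|w|\ge2}[\Phi(T_i)]_wT^w,\qquad a_i\in\mathcal{O}_K^\times,\qquad v([\Phi(T_i)]_w)\ge-s(|w|-1).
\]
The exponent $|w|-1$ comes from rescaling. If $v(c)=s$, then in the coordinates $c^{-1}T_i$ the coefficients of $\Phi$ become $c^{|w|-1}[\Phi(T_i)]_w$, so the condition says that $\Phi$ is integral on the polydisc of radius $\ell^{-s}$. We have $G_s\subset G_{s'}$ for $s\le s'$, and $F\in G_{2e}$ by \eqref{eq:Fbound}.

\begin{lemma}\label{lem:group}
Let $\Phi\in G_s$. For all words $u,w$,
\begin{equation}\label{eq:power}
v([\Phi(T^u)]_w)\ge-s(|w|-|u|)\quad\text{if }|w|\ge|u|,\qquad[\Phi(T^u)]_w=0\quad\text{if }|w|<|u|,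
\end{equation}
and for $|w|=|u|$ the coefficient is $a^u$ if $w=u$ and $0$ otherwise. The set $G_s$ is a group under composition, and its elements preserve each $(T)^n$.
\end{lemma}

\begin{proof}
Let $|u|=m$. Then $[\Phi(T^u)]_w$ is the sum, over the factorizations $w=w^{(1)}\cdots w^{(m)}$ into nonempty words, of $\prod_{b=1}^m[\Phi(T_{u_b})]_{w^{(b)}}$. Such a product has valuation $\ge-s\sum_b(|w^{(b)}|-1)=-s(|w|-m)$. There is no factorization if $|w|<m$, and only the one into letters if $|w|=m$. This proves the first part.

Let $\Phi,\Psi\in G_s$ and $\psi_{i,u}=[\Psi(T_i)]_u$. Then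
\begin{equation}\label{eq:compose}
[\Phi\Psi(T_i)]_w=\sum_{1\le|u|\le|w|}\psi_{i,u}[\Phi(T^u)]_w ,
\end{equation}
and each term has valuation $\ge-s(|u|-1)-s(|w|-|u|)=-s(|w|-1)$. The linear part of $\Phi\Psi$ is diagonal with unit entries. So $\Phi\Psi\in G_s$.

The map $\Phi$ preserves each $(T)^n$ and is bijective on $(T)^n/(T)^{n+1}$, so it is bijective and $\Psi=\Phi^{-1}$ preserves each $(T)^n$. Formula \eqref{eq:compose} with $\Phi\Psi=\mathrm{id}$ shows that the linear part of $\Psi(T_i)$ is $a_i^{-1}T_i$ and that $a^w\psi_{i,w}=-\sum_{1\le|u|<|w|}\psi_{i,u}[\Phi(T^u)]_w$ for $|w|\ge2$. Since $a^w$ is a unit, induction on $|w|$ gives $v(\psi_{i,w})\ge-s(|w|-1)$.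
\end{proof}

\subsection{The Newton iteration}

Let $L\in G_0$ be the linear part of $F$, so $L(T^w)=\lambda^wT^w$. Put $s_0=2e$, $s_{j+1}=s_j+2^{-j}\delta_j$ and
\begin{equation}\label{eq:s}
s=\lim_js_j=2e+\sum_{j\ge0}2^{-j}\delta_j ,
\end{equation}
which is finite by (ii). This is the only use of (ii).

\begin{proposition}\label{prop:newton}
There is $H\in G_s$ with $H(T_i)\equiv T_i\bmod(T)^2$ and $FH=HL$.
\end{proposition}

\begin{proof}
We construct $H_j\in G_{s_j}$ with linear part the identity such that $F_j=H_j^{-1}FH_j$ satisfies $F_j(T_i)\equiv\lambda_iT_i\bmod(T)^{2^j+1}$. Take $H_0=\mathrm{id}$. Given $H_j$, put $m=2^j$ and write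
\[
F_j(T_i)=\lambda_iT_i+f_i,\qquad f_i=\sum_{|w|>m}f_{i,w}T^w .
\]
By Lemma~\ref{lem:group}, $F_j\in G_{s_j}$, so $v(f_{i,w})\ge-s_j(|w|-1)$.

\emph{Decoupling.} Expand $F_j(T^w)=\prod_b(\lambda_{w_b}T_{w_b}+f_{w_b})$. Choosing $f_{w_b}$ instead of the linear term raises the degree by at least $m$. Hence
\begin{equation}\label{eq:decouple}
F_j(T^w)\equiv\lambda^wT^w\bmod(T)^{2m+1}\qquad\text{for }|w|>m .
\end{equation}
Put
\[
h_i=\sum_{m<|w|\le2m}h_{i,w}T^w,\qquad h_{i,w}=\begin{cases}f_{i,w}/(\lambda_i-\lambda^w)&\text{if }\lambda^w\ne\lambda_i,\\ 0&\text{if }\lambda^w=\lambda_i,\end{cases}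
\]
and let $f_i^{\mathrm{res}}$ be the sum of the \emph{resonant} terms $f_{i,w}T^w$ with $m<|w|\le2m$ and $\lambda^w=\lambda_i$. By \eqref{eq:decouple}, modulo $(T)^{2m+1}$,
\begin{equation}\label{eq:step}
(F_j-\lambda_i)(T_i+h_i)\equiv f_i+\sum_{m<|w|\le2m}(\lambda^w-\lambda_i)h_{i,w}T^w\equiv f_i^{\mathrm{res}} .
\end{equation}

\emph{The resonant terms vanish.} No division can remove $f_i^{\mathrm{res}}$, and this is where (i) enters. By \eqref{eq:decouple}, $(F_j-\lambda_i)f_i^{\mathrm{res}}\equiv0$, so $T_i+h_i$ is killed by $(F_j-\lambda_i)^2$ in $\mathcal{A}/(T)^{2m+1}$. On this space $F_j$ is conjugate to $F$, which becomes diagonalizable over $\overline{\mathbb{Q}}_\ell$; so $F_j-\lambda_i$ and its square have the same kernel. Therefore $f_i^{\mathrm{res}}\equiv0$, and \eqref{eq:step} says that $T_i+h_i$ is an eigenvector of $F_j$ modulo $(T)^{2m+1}$.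

\emph{The cost of the step.} Let $Q$ be the endomorphism $T_i\mapsto T_i+h_i$. For $m<|w|\le2m=2^{j+1}$ we have $v(\lambda_i-\lambda^w)\le\delta_j$ if $\lambda^w\neq\lambda_i$, and $|w|-1\ge m$. Hence
\[
v(h_{i,w})\ge-s_j(|w|-1)-\delta_j\ge-\Bigl(s_j+\frac{\delta_j}{m}\Bigr)(|w|-1)=-s_{j+1}(|w|-1),
\]
so $Q\in G_{s_{j+1}}$. From $F_jQ(T_i)\equiv\lambda_iQ(T_i)$ we get $Q^{-1}F_jQ(T_i)\equiv\lambda_iT_i\bmod(T)^{2m+1}$. So $H_{j+1}=H_jQ\in G_{s_{j+1}}$ has the required property.

\emph{The limit.} We have $H_{j+1}(T_i)-H_j(T_i)=H_j(h_i)\in(T)^{2^j+1}$, so each coefficient of $H_j(T_i)$ is constant for large $j$. The limits define an endomorphism $H$, and $H\in G_s$ because all $H_j$ lie in $G_s$. Finally $FH_j(T_i)=H_jF_j(T_i)\equiv\lambda_iH_j(T_i)\bmod(T)^{2^j+1}$, and letting $j\to\infty$ gives $FH(T_i)=\lambda_iH(T_i)=HL(T_i)$.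
\end{proof}

The eigenvectors are the series $H(T^u)$, one for each word $u$: indeed $FH(T^u)=HL(T^u)=\lambda^uH(T^u)$. By \eqref{eq:power} and \eqref{eq:Ttot},
\begin{equation}\label{eq:eigenbound}
\text{the $t$-coefficients of $H(T^u)$ in degree $n\ge|u|$ have valuation }\ge-s(n-|u|),
\end{equation}
and those in degree $n<|u|$ vanish. For $r>s$ we have $-s(n-|u|)+rn\to\infty$, so $H(T^u)\in R^r$ by \eqref{eq:criterion}. Since $H$ induces an automorphism of $\mathcal{A}/(T)^n$, the $H(T^u)$ with $|u|<n$ form a basis of $A_n$. This proves the main assertion of Theorem~\ref{thm:free}, with $s$ given by \eqref{eq:s}.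

\subsection{Algebraic eigenvalues}

It remains to bound the small divisors when the $\lambda_i$ are algebraic. We use the following $p$-adic lower bound for linear forms in logarithms.

\begin{theorem}[Yu \cite{YuII,YuIII}]\label{thm:yu}
Let $\alpha_1,\dots,\alpha_d$ be nonzero elements of a number field that are units at a prime $\mathfrak{p}$. There is a constant $C$, depending only on the $\alpha_i$ and $\mathfrak{p}$, such that for all integers $b_i$ with $\prod\alpha_i^{b_i}\ne1$,
\[
\operatorname{ord}_{\mathfrak{p}}\Bigl(\prod\alpha_i^{b_i}-1\Bigr)\le C\log\max(3,|b_1|,\dots,|b_d|).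
\]
\end{theorem}

Apply this to the number field $\mathbb{Q}(\lambda_1,\dots,\lambda_d)\subset\overline{\mathbb{Q}}_\ell$ and the prime $\mathfrak{p}\mid\ell$ induced by $v$; on this field $v$ is a positive multiple of $\operatorname{ord}_{\mathfrak{p}}$. As $\lambda_i$ is a unit, $v(\lambda^w-\lambda_i)=v(\lambda^w\lambda_i^{-1}-1)$, and $\lambda^w\lambda_i^{-1}$ is a monomial in $\lambda_1,\dots,\lambda_d$ with exponents of absolute value $\le|w|$. So $v(\lambda^w-\lambda_i)\le C'\log\max(3,|w|)$ whenever $\lambda^w\ne\lambda_i$, with $C'$ independent of $w$ and $i$. Thus $\delta_j\le C'\log\max(3,2^{j+1})=O(j+1)$, and $\sum_j2^{-j}\delta_j$ converges. The proof of Theorem~\ref{thm:free} is complete. \qed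

\section{Reduction to affine curves}\label{sec:reduction}

By Lemma~\ref{lem:push}, the conclusion of Theorem~\ref{thm:main} passes to equivariant quotients. So we look for a variety through $x$ whose group is free and surjects onto $\pi_X$. By Lemma~\ref{lem:frattini}, surjectivity can be tested on the finitely many classes in $H^1(X_{\bar k},\mathbb{F}_\ell)$, and each class is detected on a curve. Here a \emph{curve} is a reduced variety all of whose irreducible components have dimension $1$. We cannot ask for smooth curves in $X$ that detect all classes: $X$ may itself be a singular curve.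

\begin{lemma}\label{lem:curve}
Assume $\pi_X\ne1$. There is a geometrically connected closed curve $C\subset X$ that contains $x$ and such that $H^1(X_{\bar k},\mathbb{F}_\ell)\to H^1(C_{\bar k},\mathbb{F}_\ell)$ is injective.
\end{lemma}

\begin{proof}
We first show that two distinct closed points $y,y'$ of a connected variety $Y$ over $\bar k$ lie on a connected closed curve. No component of $Y$ is a point, since such a component would be open and closed. Choose components $Y_1\ni y,\ Y_2,\dots,Y_m\ni y'$ with closed points $y_i\in Y_i\cap Y_{i+1}$, and put $y_0=y$, $y_m=y'$. Two closed points of an irreducible variety of positive dimension over an algebraically closed field lie on an irreducible closed curve \cite[\S6, Lemma]{Mumford}. Join $y_{i-1}$ to $y_i$ in $Y_i$ by such a curve whenever they differ, and take the union.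

Let $0\ne\alpha\in H^1(X_{\bar k},\mathbb{F}_\ell)$, with connected torsor $Y_\alpha\to X_{\bar k}$; such $\alpha$ exist by Lemma~\ref{lem:frattini}. Pick $y\ne y'$ in $Y_\alpha$ over $x$ and a connected closed curve $Z\subset Y_\alpha$ through both. Its image $C_\alpha$ under the finite map $Y_\alpha\to X_{\bar k}$ is a connected closed curve through $x$. If $\alpha|_{C_\alpha}$ were $0$, then $Y_\alpha|_{C_\alpha}$ would be a disjoint union of copies of $C_\alpha$. The connected set $Z$ would lie in one copy, which has only one point over $x$, although $y,y'\in Z$. So $\alpha|_{C_\alpha}\neq0$.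

The union $C'$ of the finitely many $C_\alpha$ is defined over a finite extension of $k$, so it has finitely many Galois conjugates. Their union is a Galois-stable closed subset of $X_{\bar k}$, hence the preimage of a closed subset $C\subset X$, which we give the reduced structure. All conjugates are connected and contain $x$, because $x$ is rational; so $C$ is geometrically connected. No $\alpha\neq0$ dies on $C_{\bar k}\supset C_\alpha$.
\end{proof}

\begin{lemma}\label{lem:remove}
Let $Z$ be a connected curve over $\bar k$ and let $Z^\circ$ be the complement of finitely many smooth closed points. Then $Z^\circ$ is connected and $H^1(Z,\mathbb{F}_\ell)\to H^1(Z^\circ,\mathbb{F}_\ell)$ is injective.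
\end{lemma}

\begin{proof}
A smooth point lies on only one component, its local ring being a domain. So each component stays irreducible and nonempty, and no intersection point of two components is removed; hence $Z^\circ$ is connected. The torsor $Y$ of a nonzero class is a connected curve, \'etale over $Z$, hence smooth at the points over the removed ones. By the first part $Y|_{Z^\circ}$ is connected, so it is not the trivial torsor.
\end{proof}

\begin{lemma}\label{lem:affine}
Let $C$ be as in Lemma~\ref{lem:curve}. There is an open subscheme $C^\circ\subset C$ that is an affine, geometrically connected curve through $x$ and such that $H^1(C_{\bar k},\mathbb{F}_\ell)\to H^1(C^\circ_{\bar k},\mathbb{F}_\ell)$ is injective.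
\end{lemma}

\begin{proof}
As $C$ is reduced and $k$ is perfect, the smooth locus is open and dense. Remove from each irreducible component of $C$ a closed point that is smooth on $C$ and different from $x$. Lemma~\ref{lem:remove} gives geometric connectedness and injectivity. Each component of the normalization of $C^\circ$ is a regular projective curve with at least one point removed, hence affine. By Chevalley's theorem, a Noetherian scheme that is the target of a finite surjective morphism from an affine scheme is affine. So $C^\circ$ is affine.
\end{proof}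

\begin{lemma}\label{lem:freecurve}
Let $Z$ be a connected affine curve over $\bar k$. The pro-$\ell$ completion $\pi_Z$ of its fundamental group is a free pro-$\ell$ group of rank $\dim H^1(Z,\mathbb{F}_\ell)<\infty$.
\end{lemma}

\begin{proof}
A pro-$\ell$ group $\pi$ with $H^2(\pi,\mathbb{F}_\ell)=0$ is free \cite[I.4.2]{Serre}, of rank $\dim\operatorname{Hom}(\pi,\mathbb{F}_\ell)$. By Artin vanishing, an affine variety over $\bar k$ has no \'etale cohomology with $\mathbb{F}_\ell$-coefficients above its dimension, so $H^2(Z,\mathbb{F}_\ell)=0$. We have to pass from the curve to the group. For $U\subset\pi_Z$ open and normal let $Z_U\to Z$ be the connected Galois cover with group $\pi_Z/U$. The Hochschild--Serre spectral sequence gives exact sequences, compatible as $U$ shrinks,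
\[
H^1(Z_U,\mathbb{F}_\ell)^{\pi_Z/U}\xrightarrow{\ \partial\ }H^2(\pi_Z/U,\mathbb{F}_\ell)\to H^2(Z,\mathbb{F}_\ell)=0 .
\]
A class in $H^2(\pi_Z,\mathbb{F}_\ell)=\varinjlim_UH^2(\pi_Z/U,\mathbb{F}_\ell)$ is therefore represented by some $\partial(\alpha)$, and it vanishes if $\alpha$ dies on $Z_{U'}$ for some $U'\subset U$. Let $\widetilde U$ be the preimage of $U$ in $\pi_1^{\mathrm{\acute et}}(Z)$, let $V=\ker(\alpha:\widetilde U\to\mathbb{F}_\ell)$, and let $V'$ be the intersection of the finitely many conjugates of $V$ in $\pi_1^{\mathrm{\acute et}}(Z)$. Each conjugate is normal of index dividing $\ell$ in $\widetilde U$, so $\widetilde U/V'$ embeds in a product of copies of $\mathbb{Z}/\ell$, and $\pi_1^{\mathrm{\acute et}}(Z)/V'$ is an $\ell$-group. Hence $V'$ is the preimage of an open normal $U'\subset U$, and $\alpha$ dies on $Z_{U'}$.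
\end{proof}

The hypotheses of Theorem~\ref{thm:free} are supplied by the following theorem, proved in the next section.

\begin{theorem}\label{thm:curves}
Let $C/k$ be a geometrically connected affine curve and $c\in C(k)$. Then $F$ is diagonalizable on the level $A_n$ of $\pi_C$ for every $n$, and its eigenvalues on $H_1(C)$ are algebraic over $\mathbb{Q}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:curves}]
If $\pi_X=1$, then $R_X^r=\overline{\mathbb{Q}}_\ell$ is spanned by the eigenvector $1$. Otherwise take $C^\circ\subset C\subset X$ as in Lemmas~\ref{lem:curve} and~\ref{lem:affine}, with base point $x$. The map $\pi_{C^\circ}\to\pi_X$ is injective on $\operatorname{Hom}(-,\mathbb{F}_\ell)$, hence surjective by Lemma~\ref{lem:frattini}, and it is $F$-equivariant because the sections defined by $x$ on $C^\circ$ and on $X$ are compatible. The group $\pi_{C^\circ}$ is free of finite rank $d\ge1$ by Lemma~\ref{lem:freecurve}. By Theorem~\ref{thm:curves}, condition (i) of Theorem~\ref{thm:free} holds and the $\lambda_i$ are algebraic, so (ii) holds. Put $r_0=s=2e+\sum_j2^{-j}\delta_j$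 as in \eqref{eq:s}. For $r>r_0$ the eigenvectors $H(T^u)$ lie in $R^r_{C^\circ}$ and span every level. By Lemma~\ref{lem:push} their nonzero images in $R^r_X$ are eigenvectors whose span surjects onto every level, and Lemma~\ref{lem:dense} gives density.
\end{proof}

\section{Semisimplicity of Frobenius for affine curves}\label{sec:semisimple}

We prove Theorem~\ref{thm:curves}. By Lemma~\ref{lem:generate} we have to lift a spanning set of $H_1(C)$ to eigenvectors in $A_n$. Geometrically, $H_1(C)$ has three sources: the compactified components of the normalization, the loops around their points at infinity, and the loops created by gluing points at the singularities. Each source needs its own construction, and the third one requires paths between different base points.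

We may replace $k$ by a finite extension. Indeed, passing to the extension of degree $m$ replaces $F$ by $F^m$. If $F^m$ is diagonalizable on $A_n$, its minimal polynomial is $\prod_\mu(z-\mu)$ with distinct $\mu\ne0$. Then $F$ is killed by $\prod_\mu(z^m-\mu)$, which has simple roots in characteristic $0$, so $F$ is diagonalizable; and $m$-th roots of algebraic numbers are algebraic. Below $q$ is the cardinality of the enlarged field. We fix an embedding into $\mathbb{C}$ of the algebraic numbers in $\overline{\mathbb{Q}}_\ell$, to speak of absolute values, and we fix $n\ge2$, the case $n=1$ being trivial.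

\subsection{Paths}\label{sub:paths}

Let $Y/k$ be geometrically connected and $a,b\in Y(k)$. An isomorphism $\mathrm{Fib}_a\to\mathrm{Fib}_b$ of fiber functors on the finite \'etale covers of $Y_{\bar k}$ is a geometric path; these form a right torsor under $\pi_1^{\mathrm{\acute et}}(Y_{\bar k},a)$. An \emph{$\ell$-cover} is a cover on whose fibers the fundamental group acts through an $\ell$-group. Let $\pi_Y(b,a)$ be the profinite set of isomorphisms $\mathrm{Fib}_a\to\mathrm{Fib}_b$ on $\ell$-covers; its elements are called \emph{paths} from $a$ to $b$. It is the quotient of the set of geometric paths by $N_a=\ker(\pi_1^{\mathrm{\acute et}}(Y_{\bar k},a)\to\pi_Y(a))$ and a right torsor under $\pi_Y(a)=\pi_Y(a,a)$, the pro-$\ell$ group with base point $a$.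

Let $\phi_a\in\pi_1^{\mathrm{\acute et}}(Y,a)$ be the image of the geometric Frobenius under the section defined by $a$. By \eqref{eq:homotopy}, geometric paths are the isomorphisms of fiber functors on covers of $Y$ that induce the identity on covers coming from $\operatorname{Spec}k$. So $\phi_b\gamma\phi_a^{-1}$ is a geometric path if $\gamma$ is, and since conjugation by $\phi_a$ preserves $N_a$, the formula
\[
F(\gamma)=\phi_b\,\gamma\,\phi_a^{-1}
\]
defines a map $F$ on $\pi_Y(b,a)$. It satisfies $F(\gamma\gamma')=F(\gamma)F(\gamma')$, and for $a=b$ it is the action of the introduction.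

Let $\mathbb{Z}_\ell[[\pi_Y(b,a)]]$ be the completed free $\mathbb{Z}_\ell$-module on $\pi_Y(b,a)$; it is free of rank one over $\mathbb{Z}_\ell[[\pi_Y(a)]]$ on any path. With $\mathcal{I}_a$ the augmentation ideal at $a$, put
\[
A_n(b,a)=\bigl(\mathbb{Z}_\ell[[\pi_Y(b,a)]]/\mathbb{Z}_\ell[[\pi_Y(b,a)]]\,\mathcal{I}_a^n\bigr)\otimes\overline{\mathbb{Q}}_\ell,\qquad A_n(a)=A_n(a,a).
\]
We write $A_n^Y(b,a)$ when $Y$ has to be named. The following properties are used below.
\begin{itemize}
\item $A_n(b,a)=\gamma A_n(a)$ is free of rank one over $A_n(a)$ on any path $\gamma$. As $A_n(a)$ is spanned by group elements, $A_n(b,a)$ is spanned by paths.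
\item Since $\gamma\mathcal{I}_a=\mathcal{I}_b\gamma$ for a path $\gamma$ from $a$ to $b$, composition induces bilinear maps $A_n(b,a)\times A_n(a,a')\to A_n(b,a')$, compatible with $F$.
\item The augmentation $\varepsilon:A_n(b,a)\to\overline{\mathbb{Q}}_\ell$, which sends each path to $1$, is multiplicative and $F$-invariant.
\item An element $y$ with $\varepsilon(y)=1$ is $\gamma(1-z)$ with $z\in J$ nilpotent, so it has the inverse $(1+z+\dots+z^{n-1})\gamma^{-1}\in A_n(a,b)$. If $y$ is $F$-invariant, so is $y^{-1}$.
\item A $k$-morphism $f:Y\to Y'$ induces maps $f_*:A_n^Y(b,a)\to A_n^{Y'}(f(b),f(a))$ compatible with composition, $\varepsilon$ and $F$.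
\end{itemize}

Twice we shall need to correct an element that is $F$-invariant only up to multiplication by a group element.

\begin{lemma}\label{lem:fixed}
Suppose that $1$ is not an eigenvalue of $F$ on $J\subset A_n(a)$, and let $\eta,\eta'\in1+J$. Then there is a unique $y\in A_n(a)$ with $\varepsilon(y)=1$ and $\eta F(y)\eta'=y$.
\end{lemma}

\begin{proof}
The linear map $\Phi(y)=\eta F(y)\eta'$ preserves each $J^m$ and induces the same map as $F$ on $J^m/J^{m+1}$. So $\Phi$ and $F$ have the same eigenvalues on $J$, and $\Phi-1$ is invertible on $J$. For $y=1+z$ with $z\in J$ the equation reads $(\Phi-1)z=1-\eta\eta'$, and the right side lies in $J$.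
\end{proof}

\subsection{Smooth curves}\label{sub:smooth}

Let $Y/k$ be a smooth, geometrically connected affine curve with smooth compactification $\bar Y$. Assume that all points of $\bar Y\setminus Y$, the \emph{cusps}, are rational, and let $a\in Y(k)$.

\emph{Inertia.} Choose a path from a geometric generic point to $a$, so that $\pi_1^{\mathrm{\acute et}}(Y,a)$ becomes a quotient of the absolute Galois group of the function field. For a cusp $D$ choose a decomposition group at a place above $D$ and its inertia subgroup. Recall that wild inertia is a pro-$p$ group, that tame inertia is $\prod_{\ell'\ne p}\mathbb{Z}_{\ell'}(1)$, and that the decomposition group acts on tame inertia through the cyclotomic character. Since $\ell\ne p$, the image of inertia in $\pi_Y(a)$ is a quotient of $\mathbb{Z}_\ell(1)$; let $\gamma_D$ be a topological generator. Let $\Pi=\pi_1^{\mathrm{\acute et}}(Y,a)/N_a$, an extension of $\operatorname{Gal}(\bar k/k)$ by $\pi_Y(a)$. As $D$ is rational, the decomposition group surjects onto $\operatorname{Gal}(\bar k/k)$, so its image in $\Pi$ contains an element $\tau$ over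 the geometric Frobenius, and $\tau\gamma_D\tau^{-1}=\gamma_D^{1/q}$. The element $\eta_D=\phi_a\tau^{-1}$ lies in $\pi_Y(a)$, and
\begin{equation}\label{eq:inertia}
F(\gamma_D)=\phi_a\gamma_D\phi_a^{-1}=\eta_D\,\gamma_D^{1/q}\,\eta_D^{-1}.
\end{equation}

\emph{Eigenvalues.} Let $W\subset H_1(Y)$ be the span of the classes of the $\gamma_D-1$. We claim that
\begin{equation}\label{eq:weights}
0\to W\to H_1(Y)\to H_1(\bar Y)\to0
\end{equation}
is exact. The map $\pi_Y(a)\to\pi_{\bar Y}(a)$ is onto by Lemmas~\ref{lem:remove} and~\ref{lem:frattini}, and it kills inertia at the cusps. It remains to see that a linear form $\bar\chi$ on $H_1(Y)$ that kills $W$ factors through $H_1(\bar Y)$. By Lemma~\ref{lem:hom} it gives a homomorphism $\chi$ from $\pi_Y(a)$ to the finitely generated $\mathbb{Z}_\ell$-module $M=\bar\chi(\mathcal{I}/\mathcal{I}^2)\subset\overline{\mathbb{Q}}_\ell$. It kills $\gamma_D$, hence all inertia groups at $D$, which are conjugate. So for each $N$ the Galois cover defined by $\chi\bmod\ell^NM$ is unramified at the cusps and extends to an \'etale cover of $\bar Y_{\bar k}$. Hence $\chi$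 factors through $\pi_{\bar Y}(a)$, and Lemma~\ref{lem:hom} gives the claim.

By \eqref{eq:inertia} and Lemma~\ref{lem:hom}, $F$ acts on $W$ as $q^{-1}$. For the quotient, recall that $\pi_{\bar Y}(a)^{\mathrm{ab}}$ is the Tate module $T_\ell(\operatorname{Jac}\bar Y)$ with its Galois action, and that the arithmetic Frobenius acts on torsion points as the $q$-Frobenius endomorphism of the Jacobian. By Weil's theorem this endomorphism acts semisimply on $T_\ell\otimes\overline{\mathbb{Q}}_\ell$, with algebraic eigenvalues of absolute value $q^{1/2}$. So $F$ is diagonalizable on $H_1(\bar Y)$, with algebraic eigenvalues of absolute value $q^{-1/2}$. Since $J^m/J^{m+1}$ is a quotient of $H_1(Y)^{\otimes m}$,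
\begin{equation}\label{eq:range}
\text{the eigenvalues of $F$ on $J^m/J^{m+1}$ are algebraic, of absolute value in }[q^{-m},q^{-m/2}].
\end{equation}
In particular $1$ is not an eigenvalue on $J$, and Lemma~\ref{lem:fixed} applies.

Absolute values separate $H_1(\bar Y)$ from everything else in $J$, but they do not separate $W$ from $J^2/J^3$, where a product of two eigenvalues of absolute value $q^{-1/2}$ may equal $q^{-1}$. For an elliptic curve, for instance, the product of the two eigenvalues on $H_1(\bar Y)$ is $q^{-1}$, since the Frobenius endomorphism has degree $q$. To lift $W$ we use instead that \eqref{eq:inertia} holds in the group itself and not only modulo $\mathcal{I}^2$.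

\begin{proposition}\label{prop:smooth}
Let $Y$ and $a$ be as above.
\begin{enumerate}
\item[(a)] For $b\in Y(k)$ there is a unique $F$-invariant $\beta_{b,a}\in A_n(b,a)$ with $\varepsilon(\beta_{b,a})=1$.
\item[(b)] There is a finite set $\mathcal{E}\subset J\subset A_n(a)$ whose classes span $J/J^2$ and such that each $u\in\mathcal{E}$ satisfies $F(u)=\mu u$, where $\mu=q^{-1}$ or $\mu$ is an eigenvalue of $F$ on $H_1(\bar Y)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Choose a path $\gamma$ from $a$ to $b$ and put $\eta=\gamma^{-1}F(\gamma)\in\pi_Y(a)$. For $y\in A_n(a)$ we have $F(\gamma y)=\gamma\eta F(y)$, so $\gamma y$ is invariant if and only if $\eta F(y)=y$. Apply Lemma~\ref{lem:fixed}.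

(b) \emph{Lifting $W$.} Let $\Lambda_D=\log\gamma_D=\sum_{1\le m<n}(-1)^{m-1}(\gamma_D-1)^m/m\in J$. From $(\gamma_D^{1/q})^q=\gamma_D$ we get $\log(\gamma_D^{1/q})=q^{-1}\Lambda_D$, so \eqref{eq:inertia} gives $F(\Lambda_D)=q^{-1}\eta_D\Lambda_D\eta_D^{-1}$. To absorb the conjugation, take from Lemma~\ref{lem:fixed} an element $y$ with $\varepsilon(y)=1$ and $F(y)\eta_D=y$, and put $\Lambda'_D=y\Lambda_Dy^{-1}$. Then
\[
F(\Lambda'_D)=q^{-1}\,F(y)\eta_D\,\Lambda_D\,(F(y)\eta_D)^{-1}=q^{-1}\Lambda'_D ,
\]
and $\Lambda'_D\equiv\Lambda_D\equiv\gamma_D-1\bmod J^2$ since $y\in1+J$. So the classes of the $\Lambda'_D$ span $W$.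

\emph{Lifting $H_1(\bar Y)$.} Let $B\subset J$ be the sum of the generalized eigenspaces of $F$ for the eigenvalues of absolute value $q^{-1/2}$. Passing to such a sum is an exact functor. By \eqref{eq:range} all eigenvalues on $J^2$ have absolute value $\le q^{-1}$, and so does the eigenvalue on $W$. Hence the composite $B\to J/J^2\to H_1(\bar Y)$ is an $F$-equivariant isomorphism, and $B$ has a basis of eigenvectors.

Let $\mathcal{E}$ consist of this basis and the $\Lambda'_D$. By \eqref{eq:weights} its classes span $J/J^2$.
\end{proof}

\begin{example}\label{ex:Gmpath}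
Let $Y=\mathbb{G}_m$ and $a,b\in k^\times$. As in Section~\ref{sub:Gm}, $\pi_Y(a)=\mathbb{Z}_\ell(1)$ has a generator $\gamma$ with $F(\gamma)=\gamma^{1/q}$, and $\Lambda=\log\gamma$ spans $J/J^2$. Let $\gamma_0$ be a path from $a$ to $b$ and write $F(\gamma_0)=\gamma_0\gamma^\kappa=\gamma_0\exp(\kappa\Lambda)$ with $\kappa\in\mathbb{Z}_\ell$. Then $F(\gamma_0\exp(\xi\Lambda))=\gamma_0\exp((\kappa+q^{-1}\xi)\Lambda)$, so $\beta_{b,a}=\gamma_0\exp(\xi\Lambda)$ with $\xi=\kappa/(1-q^{-1})$. The invariant element is ``$\gamma_0\gamma^\xi$'', and it is an actual path when $\xi\in\mathbb{Z}_\ell$.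
\end{example}

\subsection{Singular curves}\label{sub:singular}

Let $C$ and $c$ be as in Theorem~\ref{thm:curves}. Let $\nu:\widetilde C\to C$ be the normalization. It is finite and surjective, it is an isomorphism over the smooth locus, and its formation commutes with extension of the perfect field $k$. Let $S\subset C$ be the finite set consisting of the singular points and $c$. After a finite extension of $k$, the components $C_j$ of $\widetilde C$ are smooth and geometrically connected, and $S$, $\nu^{-1}(S)$ and the cusps of all $C_j$ consist of rational points. Each $C_j$ is affine, being finite over $C$, so Proposition~\ref{prop:smooth} applies to it.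

On $C$ itself part (a) of that proposition is not available, because $1$ may now be an eigenvalue on $J$. We therefore construct invariant elements on the $C_j$ and compose their images along the graph that records how the $C_j$ are glued. Let $\Gamma$ have a vertex for each $z\in S$, a vertex for each index $j$, and for each $\tilde z\in\nu^{-1}(S)\cap C_j$ an edge joining $j$ and $\nu(\tilde z)$.

Two facts hold. First, each $C_j$ meets $\nu^{-1}(S)$. If $C$ is irreducible, it contains a preimage of $c$. Otherwise $\nu(C_j)$ meets another component by connectedness, and a point on two components is singular. Choose $a_j\in C_j\cap\nu^{-1}(S)$. Second, $\Gamma$ is connected. If not, its vertices split into two nonempty parts with no edge between them. Each part contains some $j$, since every $z\in S$ has an edge. A point of $\nu(C_j)\cap\nu(C_{j'})$ with $j\ne j'$ lies in $S$ and is joined to both $j$ and $j'$, which are then in the same part. So the unions of the $\nu(C_j)$ over the two parts are disjoint nonempty closed sets that cover $C$, a contradiction.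

To the edge $\tilde z\in C_j$ attach the $F$-invariant element
\[
\beta_{\tilde z}=\nu_*(\beta_{\tilde z,a_j})\in A_n^C(\nu(\tilde z),\nu(a_j)),\qquad\varepsilon(\beta_{\tilde z})=1 .
\]
For each vertex choose a path in $\Gamma$ from the vertex $c$ to it, the empty path for $c$ itself, and compose the $\beta_{\tilde z}^{\pm1}$ along it. This gives $F$-invariant elements
\[
\rho_z\in A_n^C(z,c)\quad(z\in S),\qquad\rho_j\in A_n^C(\nu(a_j),c),
\]
all of augmentation $1$, with $\rho_c=1$. Let $\mathcal{E}_j\subset A_n^{C_j}(a_j)$ be as in Proposition~\ref{prop:smooth}(b). Consider the following elements of $J\subset A_n^C(c)$.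
\begin{enumerate}
\item[(1)] $\rho_j^{-1}\nu_*(u)\rho_j$ for $u\in\mathcal{E}_j$: loops on a component, transported to $c$. If $F(u)=\mu u$, then $F$ multiplies this element by $\mu$.
\item[(2)] $\theta_{\tilde z}-1$, where $\theta_{\tilde z}=\rho_z^{-1}\beta_{\tilde z}\rho_j$ for $\tilde z\in\nu^{-1}(S)\cap C_j$ and $z=\nu(\tilde z)$: loops in $\Gamma$. These elements are $F$-invariant.
\end{enumerate}

\begin{example}
Let $C$ be obtained from $\mathbb{G}_m$ by gluing two rational points $a\ne b$ to a node $c$. Then $\Gamma$ has two vertices, joined by the two edges $a$ and $b$. Take $a_1=a$. By uniqueness $\beta_{a,a}=1$, so the edge $a$ gives $\rho_1=1$ and $\theta_a=1$. With the notation of Example~\ref{ex:Gmpath}, the element $\nu_*(\Lambda)$ spans the elements of type (1) modulo $J^2$ and has eigenvalue $q^{-1}$, while $\theta_b=\nu_*(\gamma_0\exp(\xi\Lambda))$ is an invariant element that runs once around the loop through the node.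
\end{example}

\begin{proposition}\label{prop:span}
The classes of the elements of types (1) and (2) span $J/J^2=H_1(C)$.
\end{proposition}

This is a van Kampen statement. A linear form that kills these elements defines abelian $\ell$-covers of $C_{\bar k}$. Type (1) makes them trivial on each $C_j$, and type (2) allows the trivializations to be chosen so that they agree over the singular points.

\begin{proof}
Let $\bar\chi$ be a linear form on $J/J^2$, viewed on $J$, that kills all these elements. We show that $\bar\chi=0$.

\emph{Extension to paths.} For $z\in S$ choose a path $\gamma_z\in\pi_C(z,c)$, with $\gamma_c=1$. For $a,b\in S$ and $y\in A_n^C(b,a)$ put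
\[
\chi(y)=\bar\chi\bigl(\gamma_b^{-1}y\gamma_a-\varepsilon(y)\bigr).
\]
This is linear in $y$, equals $\bar\chi$ on $J\subset A_n^C(c)$, and vanishes on identity paths. On $\pi_C(c)$ it is the homomorphism of Lemma~\ref{lem:hom}; inserting $\gamma_a\gamma_a^{-1}$ gives $\chi(\gamma\gamma')=\chi(\gamma)+\chi(\gamma')$ for composable paths. Since paths span, bilinearity gives
\begin{equation}\label{eq:leibniz}
\chi(yy')=\chi(y)\varepsilon(y')+\varepsilon(y)\chi(y').
\end{equation}
So $\chi$ is additive on products of elements of augmentation $1$, and $\chi(y^{-1})=-\chi(y)$ for them. Put $\mu_z=\chi(\rho_z)$ and $\mu_j=\chi(\rho_j)$; note $\mu_c=0$.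

\emph{Type (1).} As $\varepsilon(u)=0$, two applications of \eqref{eq:leibniz} give $\chi(\nu_*u)=\chi(\rho_j^{-1}\nu_*(u)\rho_j)=0$ for $u\in\mathcal{E}_j$. Let $J_j$ be the augmentation ideal of $A_n^{C_j}(a_j)$. The form $\chi\circ\nu_*$ kills $J_j^2$ by \eqref{eq:leibniz}, and $\mathcal{E}_j$ spans $J_j/J_j^2$, so it kills $J_j$. Hence
\begin{equation}\label{eq:trivialloops}
\chi(\nu_*\gamma)=\chi(\nu_*(\gamma-1))=0\qquad\text{for }\gamma\in\pi_{C_j}(a_j).
\end{equation}

\emph{Type (2).} Two paths on $C_j$ from $a_j$ to $\tilde z$ differ by a loop at $a_j$, so by \eqref{eq:trivialloops} the form $\chi\circ\nu_*$ has the same value on all of them. As $\beta_{\tilde z,a_j}$ is a combination of such paths with coefficients of sum $1$, this value is $\chi(\beta_{\tilde z})$. From $0=\chi(\theta_{\tilde z}-1)=\chi(\theta_{\tilde z})=-\mu_z+\chi(\beta_{\tilde z})+\mu_j$ we obtain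
\begin{equation}\label{eq:potential}
\chi(\nu_*\gamma)=\mu_z-\mu_j\qquad\text{for all }\gamma\in\pi_{C_j}(\tilde z,a_j),\ z=\nu(\tilde z)\in S .
\end{equation}

\emph{The covers.} Let $M\subset\overline{\mathbb{Q}}_\ell$ be the $\mathbb{Z}_\ell$-module generated by $\bar\chi(\mathcal{I}/\mathcal{I}^2)$ and all $\mu_z$, $\mu_j$. It is finitely generated and contains $\chi(\gamma)$ for every path $\gamma$ between points of $S$. Fix $N\ge1$, put $M_N=M/\ell^NM$, and let $Y\to C_{\bar k}$ be the $\ell$-cover whose fiber at $c$ is $M_N$, with $\gamma\in\pi_C(c)$ acting as translation by $\chi(\gamma)$. Identify the fiber at $z\in S$ with $M_N$ by means of $\gamma_z$. Then a path $\gamma$ from $a$ to $b$ acts as $\gamma_b^{-1}\gamma\gamma_a$ does at $c$, that is, as translation by $\chi(\gamma)$.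

Let $\widetilde Y=Y\times_{C_{\bar k}}\widetilde C_{\bar k}$. By \eqref{eq:trivialloops} it has trivial monodromy over each $C_{j,\bar k}$, so it has a section $\sigma_j$ over $C_{j,\bar k}$ with value $\mu_j$ at $a_j$. A section is a morphism from the trivial cover, so paths carry its value at $a_j$ to its value at $\tilde z$; by \eqref{eq:potential} the latter is $\mu_j+(\mu_z-\mu_j)=\mu_z$. The $\sigma_j$ together give a $C_{\bar k}$-morphism $\sigma:\widetilde C_{\bar k}\to Y$ such that, on closed points, $\sigma(\tilde z)$ depends only on $\nu(\tilde z)$: over $S$ by what we just saw, and outside $S$ because $\nu$ is injective there.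

\emph{Descent.} Let $\Sigma\subset\widetilde Y$ be the image of the section; it is open and closed, as for any section of a finite \'etale map. The projection $\widetilde\nu:\widetilde Y\to Y$ is finite and surjective, hence closed. So $Z=\widetilde\nu(\Sigma)=\sigma(\widetilde C_{\bar k})$ is closed, and it has exactly one point over each closed point of $C_{\bar k}$. A closed point $(y,\tilde z)$ of $\widetilde\nu^{-1}(Z)$ has $y\in Z$ over $\nu(\tilde z)$, so $y=\sigma(\tilde z)$ and the point lies in $\Sigma$. Thus the closed sets $\widetilde\nu^{-1}(Z)$ and $\Sigma$ have the same closed points and are equal. Hence $Y\setminus Z=\widetilde\nu(\widetilde Y\setminus\Sigma)$ is closed too. So $Z$ is open and closed in $Y$, that is, a subcover, and its fiber $\{\mu_c\}=\{0\}$ at $c$ is stable under $\pi_C(c)$. Therefore $\chi(\gamma)\in\ell^NM$ for all $\gamma\in\pi_C(c)$.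

Since $\bigcap_N\ell^NM=0$, the homomorphism $\chi$ vanishes on $\pi_C(c)$. The classes of the $\gamma-1$ span $J/J^2$, so $\bar\chi=0$.
\end{proof}

By Proposition~\ref{prop:span} and Lemma~\ref{lem:generate}, $F$ is diagonalizable on $A_n^C(c)$, and its eigenvalues on $H_1(C)$ are among $1$, $q^{-1}$ and the eigenvalues on the spaces $H_1(\bar C_j)$, all of which are algebraic. This proves Theorem~\ref{thm:curves}, and with it Theorem~\ref{thm:main}. \qed

\begin{remark}
For a smooth affine curve a resonance $\lambda^w=\lambda_i$ with $|w|\ge2$ forces $|w|=2$, since $|\lambda^w|\le q^{-|w|/2}$ and $|\lambda_i|\ge q^{-1}$. If some $\lambda_{i'}$ equals $1$, there are resonances in every degree, for instance for the words $w=i\,i'\cdots i'$, and hypothesis (i) of Theorem~\ref{thm:free} is relevant at every step of the iteration.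
\end{remark}

\section{The finer topology}\label{sec:fine}

Density for the inverse limit topology needed only a bound on the eigenvectors $H(T^u)$. Density for $w_r$ asks that the generators be expanded in the eigenvectors by a convergent series, so it needs a bound on $H^{-1}$. This bound is available because $G_s$ is a group.

\begin{lemma}\label{lem:closure}
Let $\pi$ be free, with $t_i$, $K$, $T_i$ as in Section~\ref{sub:coordinates}, and let $H\in G_s$ and $r>s$. Then the $w_r$-closure $\bar U$ in $R^r$ of the $\overline{\mathbb{Q}}_\ell$-span $U$ of the $H(T^u)$ contains all polynomials in $t_1,\dots,t_d$.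
\end{lemma}

\begin{proof}
The bound \eqref{eq:eigenbound} used only $H\in G_s$, so $U\subset R^r$. The space $U$ is a subalgebra, since $H(T^u)H(T^{u'})=H(T^{uu'})$. By the inequality in Lemma~\ref{lem:basis}, multiplication is $w_r$-continuous, so $\bar U$ is a subalgebra too. The $t_i$ are linear combinations of the $T_i$, so it suffices to show $T_i\in\bar U$. Write $H^{-1}(T_i)=\sum_u\psi_{i,u}T^u$; by Lemma~\ref{lem:group}, $v(\psi_{i,u})\ge-s(|u|-1)$. Applying $H$ gives, for every $m\geq 1$,
\[
T_i-\sum_{|u|<m}\psi_{i,u}H(T^u)=\sum_{|u|\ge m}\psi_{i,u}H(T^u).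
\]
The right side has order $\ge m$. By \eqref{eq:eigenbound}, its $t$-coefficients in degree $N\ge m$ are finite sums of terms of valuation $\ge-s(|u|-1)-s(N-|u|)=-s(N-1)$. By \eqref{eq:wr} its $w_r$ is at least
\[
\inf_{N\ge m}\bigl(-s(N-1)+r(N+1)\bigr)=(r-s)m+s+r ,
\]
which tends to $\infty$ with $m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}(a)]
If $\pi_X=1$ there is nothing to prove. Otherwise keep $C^\circ$, $t_i$, $H$ and $s=r_0$ from the proof of Theorem~\ref{thm:main}, and let $r>s$. The map $R^r_{C^\circ}\to R^r_X$ does not decrease $w_r$ (Lemma~\ref{lem:push}), so by Lemma~\ref{lem:closure} the $w_r$-closure of the span of the images of the $H(T^u)$ contains the images of all polynomials in the $t_i$. It remains to show that these images are $w_r$-dense in $R^r_X$, and this is the only place where $(\star)$ is used.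

Let $\mathcal{I}$ be the augmentation ideal of $\mathbb{Z}_\ell[[\pi_X]]$. By $(\star)$ the finitely generated module $\mathcal{I}^m/\mathcal{I}^{m+1}$ is free. It is spanned by the images of the words $t^w$ with $|w|=m$, because $\pi_{C^\circ}\to\pi_X$ is onto. So it has a basis consisting of the classes of images $b$ of integral homogeneous polynomials of degree $m$ in $t$; put $\deg b=m$. The module $\mathbb{Z}_\ell[[\pi_X]]/\mathcal{I}^n$ is filtered with the free graded pieces $\mathcal{I}^m/\mathcal{I}^{m+1}$, $m<n$, so the $b$ of degree $<n$ form a basis of it, and Lemma~\ref{lem:basis} applies. For $y=\sum a_bb\in R^r_X$ the truncation $y_N=\sum_{\deg b<N}a_bb$ is the image of a polynomial in $t$, and by \eqref{eq:wr} and \eqref{eq:criterion}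
\[
w_r(y-y_N)=\inf_{\deg b\ge N}\bigl(v(a_b)+r(\deg b+1)\bigr)\to\infty.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}(b)]
Use the notation of Section~\ref{sub:Gm}, where the first statement was proved and the eigenvectors were found to be the nonzero multiples of the $\Lambda^j$.

Let $r>\frac1{\ell-1}$. By Legendre's formula $v(n!)\le\frac{n-1}{\ell-1}$, so $v(1/n)\ge-v(n!)\ge-\frac{n-1}{\ell-1}$. Thus, with $T=t$ and $K=\mathbb{Q}_\ell$, the substitution $H:t\mapsto\Lambda$ lies in $G_s$ for $s=\frac1{\ell-1}$, and $H(t^j)=\Lambda^j$. By Lemma~\ref{lem:closure} the closure of the span of the $\Lambda^j$ contains all polynomials in $t$. These are $w_r$-dense, since the truncations of $y\in R^r$ converge to $y$ by \eqref{eq:wr} and \eqref{eq:criterion}.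

Let $0<r\le\frac1{\ell-1}$. The obstruction is that the logarithm has a second zero on the disc of radius $\ell^{-r}$. Let $\zeta$ be a primitive $\ell$-th root of unity, so $v(\zeta-1)=\frac1{\ell-1}\ge r$. For $y=\sum a_nt^n\in R^r$ we have $v(a_n(\zeta-1)^n)\ge v(a_n)+rn\to\infty$, so $y$ converges at $t=\zeta-1$ in $\mathbb{C}_\ell$, and evaluation there is a ring homomorphism. The $\overline{\mathbb{Q}}_\ell$-linear map $E(y)=y(\zeta-1)-y(0)=\sum_{n\ge1}a_n(\zeta-1)^n$ satisfies
\[
v(E(y))\ge\inf_{n\ge1}\bigl(v(a_n)+rn\bigr)\ge w_r(y)-r
\]
by \eqref{eq:wr}, so it is $w_r$-continuous and its kernel is closed. We have $E(1)=0$. Also $\Lambda(\zeta-1)=\log\zeta=0$, because $\ell\log\zeta=\log\zeta^\ell=0$, and $\Lambda(0)=0$; hence $E(\Lambda^j)=0$ for $j\ge1$. But $E(t)=\zeta-1\ne0$. So the closure of the span of all eigenvectors does not contain $t$.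
\end{proof}

\begin{thebibliography}{9}

\bibitem{Mumford}
Mumford, \emph{Abelian Varieties}.

\bibitem{OWR}
\emph{Report No.\ 38/2016},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3542/\allowbreak OWR\_2016\_38.pdf?\allowbreak isAllowed=y\&sequence=1},
doi:10.4171/owr/2016/38.

\bibitem{Serre}
Serre, \emph{Cohomologie galoisienne}.

\bibitem{SGA}
SGA $4\frac12$, \emph{Th.\ finitude}.

\bibitem{YuII}
K.~Yu, \emph{$p$-adic logarithmic forms and group varieties II}, Acta Arith.\ 89 (1999).

\bibitem{YuIII}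
K.~Yu, \emph{$p$-adic logarithmic forms and group varieties III}, Forum Math.\ 19 (2007).

\end{thebibliography}
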